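\title{Minimally rigid graphs have at least $2^{n-3}$ complex realizations}

\begin{abstract}
For a minimally rigid graph $G$ in the plane, let $\operatorname{comp}(G)$ be the number of realizations of $G$ in $\mathbb{C}^2$, up to congruence, that have the same edge lengths as a generic realization. We prove the conjecture that $\operatorname{comp}(G)\ge 2^{n-3}$ when $G$ has $n$ vertices. The realizations are found near a generic collinear one, where the edge equations reduce to $n-2$ quadratic equations in $n-2$ unknowns with no solution at infinity. The bound is attained for every $n\ge 3$, and the ratio $\operatorname{comp}(G)/2^{n-3}$ is at least the product of the corresponding ratios over any family of edge-disjoint minimally rigid subgraphs with at least three vertices.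
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple. On $\mathbb{C}^2$ we use the bilinear (not Hermitian) form $\langle z,w\rangle=z_1w_1+z_2w_2$, and we call $\langle z-w,z-w\rangle$ the \emph{squared distance} of $z$ and $w$. A \emph{realization} of a graph $G=(V,E)$ with $n$ vertices is a map $p\colon V\to\mathbb{C}^2$. Its squared edge lengths are recorded by the polynomial map
\[
f\colon(\mathbb{C}^2)^V\to\mathbb{C}^E,\qquad f(p)_{ij}=\langle p(i)-p(j),\,p(i)-p(j)\rangle .
\]
Two realizations $p,q$ are \emph{equivalent} if $f(p)=f(q)$, and \emph{congruent} if the squared distance of $p(i),p(j)$ equals that of $q(i),q(j)$ for every pair of vertices $i,j$, adjacent or not. A realization is \emph{generic} if its $2n$ coordinates are algebraically independent over $\mathbb{Q}$.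

A graph is \emph{rigid in the plane} if every continuous motion of a generic realization in $\mathbb{R}^2$ that preserves the edge lengths preserves all distances, and \emph{minimally rigid} if it is rigid and loses rigidity when any edge is deleted. The minimally rigid graphs with $n\ge2$ vertices are exactly the \emph{Laman graphs}: graphs with $2n-3$ edges in which every subgraph on $k\ge2$ vertices has at most $2k-3$ edges. We use only this description. It reflects a count of parameters: $k$ points have $2k$ coordinates and the isometries of the plane absorb three of them, so a Laman graph imposes exactly as many equations as there are degrees of freedom, and overloads no subset of the vertices.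

For a rigid graph $G$ and a generic realization $p$, let $\operatorname{comp}(G)$ be the number of congruence classes of realizations equivalent to $p$. It measures how far the edge lengths are from determining the shape. It does not depend on $p$ (see (A1) in Section~\ref{sec:tools}), and this is the reason to work over $\mathbb{C}$. Over $\mathbb{R}$ the count can vary: take a triangle $123$, join $4$ to $1,2$ and $5$ to $3,4$. Reflecting $4$ in the line through $1,2$ changes the distance from $3$ to $4$, and whether $5$ can then be placed depends on a triangle inequality, which fails when $3,4,5$ are close together and far from that line, and holds when $5$ is far away and nearly equidistant from $3$ and $4$.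

How small can $\operatorname{comp}(G)$ be for a Laman graph? For the triangle, equivalence and congruence coincide, so $\operatorname{comp}(K_3)=1$. A new vertex joined to two old vertices $a,b$ lies on two circles, and these meet in two points, mirror images in the line through $a$ and $b$. For the first vertex added to an edge the two choices are congruent; from then on each new vertex doubles the count, which gives $2^{n-3}$. Not every Laman graph arises in this way. The triangular prism $P$, made of two triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_ib_i$, is $3$-regular, and it is a Laman graph (it has $9$ edges, it contains no $K_4$, and five of its vertices span $6$ edges). Here $\operatorname{comp}(P)=12>2^{3}$; we take this value from \cite{proc} and use it only in the last sentence of Theorem~\ref{thm:product}. These cases suggest that the graphs built from vertices of degree $2$ are the extremal ones, and Conjecture~7 of \cite{proc} states that $\operatorname{comp}(G)\ge2^{n-3}$ for every minimally rigid graph $G$ with $n$ vertices. We prove it.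

\begin{theorem}\label{thm:main}
If $G$ is minimally rigid with $n\ge2$ vertices, then $\operatorname{comp}(G)\ge2^{n-3}$.
\end{theorem}

The second result says that the bound is sharp and that any excess over it in a minimally rigid subgraph is inherited by the whole graph.

\begin{theorem}\label{thm:product}
For a Laman graph $G$ with $n\ge3$ vertices put $\rho(G)=\operatorname{comp}(G)/2^{n-3}$.
\begin{enumerate}
\item[(a)] For every $n\ge3$ there are Laman graphs with $\rho(G)=1$, for example every graph obtained from $K_2$ by repeatedly adding a vertex of degree $2$.
\item[(b)] If $H_1,\dots,H_k$ are pairwise edge-disjoint Laman subgraphs of $G$, each with at least $3$ vertices, then $\rho(G)\ge\prod_i\rho(H_i)$. In particular $\operatorname{comp}(G)\ge2^{\,n-|V(H)|}\operatorname{comp}(H)$ for every Laman subgraph $H$ with at least $3$ vertices. If $\operatorname{comp}(G)=2^{n-3}$, then $\operatorname{comp}(H)=2^{|V(H)|-3}$ for all such $H$. If $G$ contains $k$ edge-disjoint triangular prisms, then $\operatorname{comp}(G)\ge(3/2)^k2^{n-3}$.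
\end{enumerate}
\end{theorem}

Every Laman graph with $n\ge3$ vertices has a vertex of degree $2$ or $3$, and one can pass to a smaller Laman graph by deleting it, adding an edge between two of its neighbors when the degree is $3$. The added edge changes the system of equations, so it is not evident how to compare the two counts. We therefore do not run the induction on the count. Instead we find all $2^{n-3}$ classes at once, near a realization on a line, by B\'ezout's theorem (Sections~\ref{sec:collinear} and~\ref{sec:count}). The induction is used only for a qualitative statement, Proposition~\ref{prop:key}, that a certain homogeneous system has no unexpected solution (Section~\ref{sec:key}). Theorem~\ref{thm:product} follows by replacing subgraphs with extremal ones (Section~\ref{sec:product}).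

\section{Opening a collinear realization}\label{sec:collinear}

For $z\in\mathbb{C}^V$ and vertices $i,j$ write $z_{ij}=z_i-z_j$. Let $u\in\mathbb{C}^V$ have distinct coordinates, and place each vertex $v$ at $(u_v,0)$. Moving the vertices vertically by amounts of order $\varepsilon$ changes the squared lengths only to order $\varepsilon^2$, so many realizations with the same edge lengths crowd together near the collinear one. To separate them we must balance the vertical displacements against horizontal ones, which act to first order and should therefore have order $\varepsilon^2$. For $s,\eta\in\mathbb{C}^V$ put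
\begin{equation}\label{eq:open}
p(v)=\bigl(u_v-\tfrac12\varepsilon^2s_v,\ \varepsilon\eta_v\bigr).
\end{equation}
Expanding $(u_{ij}-\frac12\varepsilon^2s_{ij})^2+\varepsilon^2\eta_{ij}^2$ gives
\begin{equation}\label{eq:psi}
f(p)_{ij}=u_{ij}^2+\varepsilon^2\Psi_\varepsilon(s,\eta)_{ij},\qquad
\Psi_\varepsilon(s,\eta)_{ij}=\eta_{ij}^2-u_{ij}s_{ij}+\tfrac14\varepsilon^2s_{ij}^2 .
\end{equation}
For $\varepsilon\ne0$ and $\mu\in\mathbb{C}^E$, the realization \eqref{eq:open} has squared edge lengths $u_{ij}^2+\varepsilon^2\mu_{ij}$ exactly when $\Psi_\varepsilon(s,\eta)=\mu$. The limit system $\Psi_0(s,\eta)=\mu$ reads $s_{ij}=(\eta_{ij}^2-\mu_{ij})/u_{ij}$ for $ij\in E$. It is linear in $s$, and $s$ can be eliminated.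

\begin{lemma}\label{lem:potential}
Let $H$ be a connected graph and $T$ a spanning tree of $H$. For each edge $e\notin T$ let $C_e$ be the cycle in $T+e$, with a fixed direction. Let numbers $w_{ij}=-w_{ji}$ be given for $ij\in E(H)$. There is an $s\in\mathbb{C}^{V(H)}$ with $s_{ij}=w_{ij}$ for all edges $ij$ if and only if $\sum_{(i,j)\in C_e}w_{ij}=0$ for every $e\notin T$. In that case $s_i-s_j$ is the sum of $w$ along the path of $T$ from $i$ to $j$, so $s$ is unique up to an additive constant.
\end{lemma}

\begin{proof}
If $s$ exists, sums of $w$ along paths and cycles telescope. Conversely, fix a root and let $s_i$ be the sum of $w$ along the path of $T$ from $i$ to the root. Then $s_{ij}=w_{ij}$ on $T$, and for $e=ij\notin T$ the sum over $C_e$ is $\pm(w_{ij}-s_{ij})$.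
\end{proof}

For $e\notin T$ define a quadratic form and a linear form,
\begin{equation}\label{eq:QR}
Q_e(\eta)=\sum_{(i,j)\in C_e}\frac{\eta_{ij}^2}{u_{ij}},\qquad R_e(\mu)=\sum_{(i,j)\in C_e}\frac{\mu_{ij}}{u_{ij}} .
\end{equation}
By Lemma~\ref{lem:potential}, given $\eta$ and $\mu$, the system $\Psi_0(s,\eta)=\mu$ has a solution $s$ if and only if $Q_e(\eta)=R_e(\mu)$ for all $e\notin T$. A Laman graph is connected (Lemma~\ref{lem:laman}) and has $(2n-3)-(n-1)=n-2$ edges outside a spanning tree. If we fix two vertices $1,2$ and impose $s_1=\eta_1=0$ to remove translations and $\eta_2=0$ to remove rotations, then $n-2$ unknowns $\eta_v$ remain. So the limit system consists of $n-2$ quadratic equations in $n-2$ unknowns, and we expect $2^{n-2}$ solutions, which the reflection $\eta\mapsto-\eta$ groups into $2^{n-3}$ pairs.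

\begin{example}\label{ex:triangle}
For the triangle $123$ there is one cycle and one unknown $\eta_3$, and $\eta_{12}^2=0$, $\eta_{23}^2=\eta_{31}^2=\eta_3^2$. The equation is
\[
\Bigl(\frac1{u_{23}}+\frac1{u_{31}}\Bigr)\eta_3^2=\frac{\mu_{12}}{u_{12}}+\frac{\mu_{23}}{u_{23}}+\frac{\mu_{31}}{u_{31}} .
\]
The coefficient on the left is $u_{21}/(u_{23}u_{31})\neq0$. When the right side is nonzero there are two simple roots $\pm\eta_3$: the flat triangle opens upward or downward, giving one congruence class. For two triangles $123$ and $124$ on a common edge, the two cycles give one such equation for $\eta_3$ and one for $\eta_4$, hence four solutions and two pairs $\pm\eta$.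
\end{example}

In the example everything rests on the leading coefficient being nonzero. In general, the expected number $2^{n-2}$ is reached provided no solution escapes to infinity, that is, provided the forms $Q_e$ have no common zero other than $\eta=0$. A common zero is an $\eta$ for which $\Psi_0(s,\eta)=0$ is solvable, so what we need is the following statement.

\begin{proposition}\label{prop:key}
Let $G$ be a Laman graph with $n\ge2$ vertices, and let $u\in\mathbb{C}^V$ have coordinates algebraically independent over $\mathbb{Q}$. Suppose that $\eta,s\in\mathbb{C}^V$ satisfy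
\begin{equation}\label{eq:iso}
\eta_{ij}^2=u_{ij}\,s_{ij}\qquad\text{for all }ij\in E .
\end{equation}
Then there is $\theta\in\mathbb{C}$ with $\eta_{ij}=\theta u_{ij}$ and $s_{ij}=\theta^2u_{ij}$ for all $i,j\in V$.
\end{proposition}

By \eqref{eq:psi}, equation \eqref{eq:iso} says that the motion \eqref{eq:open} preserves the squared edge lengths up to order $\varepsilon^2$. Rotation by the angle $\varepsilon\theta$ sends $(u_v,0)$ to $(u_v-\frac12\varepsilon^2\theta^2u_v+\cdots,\ \varepsilon\theta u_v+\cdots)$, which is the solution $\eta=\theta u$, $s=\theta^2u$. So the proposition says that, to second order, a generic collinear realization of a Laman graph can only be rotated and translated.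

\section{Tools}\label{sec:tools}

\subsection*{Laman graphs}
For $X\subseteq V$ let $i_G(X)$ be the number of edges of $G$ with both ends in $X$. It satisfies $i_G(X\cup Y)+i_G(X\cap Y)\ge i_G(X)+i_G(Y)$, since each edge is counted on the left at least as often as on the right.

\begin{lemma}\label{lem:laman}
Let $G$ be a Laman graph with $n\ge3$ vertices.
\begin{enumerate}
\item[(a)] For every edge $e$ the graph $G-e$ is connected; in particular $G$ is connected.
\item[(b)] Some vertex has degree $2$ or $3$. If $v$ has degree $2$, then $G-v$ is a Laman graph.
\item[(c)] If $v$ has degree $3$, then two of its neighbors, say $a$ and $b$, are nonadjacent and $G-v+ab$ is a Laman graph.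
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $V$ splits into two nonempty parts with no edge of $G-e$ between them. If both parts have at least $2$ vertices, they contain at most $2n-6$ edges. If one part is a single vertex, the other contains at most $2(n-1)-3=2n-5$ edges. But $G-e$ has $2n-4$ edges.

(b) Since $G-v$ has at most $2n-5$ edges, every degree is at least $2$; the average degree is $(4n-6)/n<4$. If $v$ has degree $2$, then $G-v$ has $2(n-1)-3$ edges and inherits the bound on subgraphs.

(c) Let $a,b,c$ be the neighbors of $v$. Call $X\subseteq V-v$ \emph{tight} if $|X|\ge 2$ and $i_G(X)=2|X|-3$. If the pair $a,b$ lies in no tight set, then it is nonadjacent (an adjacent pair is itself tight), and adding $ab$ to $G-v$ violates no bound and brings the number of edges to $2n-5=2(n-1)-3$. So suppose that each pair lies in a tight set, $X_{ab}$, $X_{bc}$, $X_{ac}$, and look for a contradiction. No set $U\subseteq V-v$ containing $a,b,c$ has $i_G(U)\ge2|U|-3$, because $U+v$ would span at least $2|U|>2(|U|+1)-3$ edges. If two of the three tight sets, $X$ and $Y$, had $|X\cap Y|\ge2$, then $U=X\cup Y$ would contain $a,b,c$ and satisfy $i_G(U)\ge(2|X|-3)+(2|Y|-3)-(2|X\cap Y|-3)=2|U|-3$.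 Hence the pairwise intersections are $\{a\}$, $\{b\}$, $\{c\}$. Then the three sets span disjoint edge sets and their union $U$ has $|U|=|X_{ab}|+|X_{bc}|+|X_{ac}|-3$, so $i_G(U)\ge2(|U|+3)-9=2|U|-3$, again a contradiction.
\end{proof}

\subsection*{Facts from algebra and analysis}
``Algebraically independent'' means over $\mathbb{Q}$ unless another field is named, and $\overline F$ denotes the algebraic closure in $\mathbb{C}$ of a subfield $F$. We use the following textbook facts.
\begin{enumerate}
\item[(A1)] Every isomorphism between finitely generated subfields of $\mathbb{C}$ extends to a field automorphism of $\mathbb{C}$. Hence any algebraically independent $m$-tuple is mapped to any other by an automorphism, and the number of solutions of a polynomial system with coefficients in $\mathbb{Q}[\tau_1,\dots,\tau_m]$ is the same for all algebraically independent $(\tau_1,\dots,\tau_m)$. An automorphism applied to all coordinates preserves equivalence and congruence, so $\operatorname{comp}(G)$ does not depend on the generic realization.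
\item[(A2)] If $m$ numbers generate a field that contains $m$ algebraically independent numbers $\lambda_1,\dots,\lambda_m$, then they are algebraically independent and algebraic over $\mathbb{Q}(\lambda_1,\dots,\lambda_m)$: both fields have transcendence degree $m$.
\item[(A3)] An infinite algebraic subset of $\mathbb{C}^m$ is uncountable. If $Z\subseteq\mathbb{P}^m$ is an infinite algebraic set, then every form (homogeneous polynomial) of positive degree vanishes at some point of $Z$. Any $m$ forms of positive degree have a common zero in $\mathbb{P}^m$.
\item[(A4)] (B\'ezout) If $m$ forms of degrees $d_1,\dots,d_m$ have finitely many common zeros in $\mathbb{P}^m$, then the multiplicities of these zeros add up to $d_1\cdots d_m$, and a zero at which the Jacobian of the system in an affine chart is invertible has multiplicity $1$.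
\item[(A5)] (Sard) For a polynomial map $Q\colon\mathbb{C}^m\to\mathbb{C}^m$ there is a \emph{regular value}: a point $c$ such that $dQ$ is invertible at every point of $Q^{-1}(c)$.
\end{enumerate}

\begin{lemma}\label{lem:finite}
Let $F$ be a finitely generated subfield of $\mathbb{C}$ and let $Z\subseteq\mathbb{P}^m$ be a finite set that is the common zero set of forms with coefficients in $F$. If $z\in Z$ is scaled so that some coordinate $z_k$ equals $1$, then all coordinates of $z$ lie in $\overline F$.
\end{lemma}

\begin{proof}
Suppose $z_l=t$ is transcendental over $F$. By (A1), for each integer $r$ some automorphism of $\mathbb{C}$ fixes $F$ and sends $t$ to $t+r$. It maps $z$ to a point of $Z$ with $k$th coordinate $1$ and $l$th coordinate $t+r$. These points are distinct, so $Z$ is infinite.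
\end{proof}

\subsection*{Congruent realizations with two common points}

\begin{lemma}\label{lem:reflect}
Let $q,q'$ be congruent realizations with $q(1)=q'(1)$ and $q(2)=q'(2)$ for two vertices $1,2$, and suppose $d=q(2)-q(1)$ has $\langle d,d\rangle\ne0$. Put $d^\perp=(-d_2,d_1)$ and let $r$ be the reflection $q(1)+\alpha d+\beta d^\perp\mapsto q(1)+\alpha d-\beta d^\perp$. Then $r$ preserves squared distances, its fixed points form the line through $q(1),q(2)$, and $q'=q$ or $q'=r\circ q$.
\end{lemma}

\begin{proof}
The vectors $d,d^\perp$ are orthogonal with $\langle d^\perp,d^\perp\rangle=\langle d,d\rangle=\det(d,d^\perp)\neq0$. So they form a basis, and in the coordinates $(\alpha,\beta)$ the squared distance is $\langle d,d\rangle\bigl((\alpha-\tilde\alpha)^2+(\beta-\tilde\beta)^2\bigr)$, which gives the claims on $r$. Let $q(v),q'(v)$ have coordinates $(\alpha_v,\beta_v)$, $(\alpha'_v,\beta'_v)$. The distances to vertices $1$ and $2$ give $\alpha_v^2+\beta_v^2=\alpha_v'^2+\beta_v'^2$ and $(\alpha_v-1)^2+\beta_v^2=(\alpha'_v-1)^2+\beta_v'^2$. Subtracting, $\alpha_v=\alpha'_v$, and then $\beta_v^2=\beta_v'^2$. The distance from $v$ to $w$ now gives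 $\beta_v\beta_w=\beta'_v\beta'_w$. If $\beta=0$, then $\beta'=0$. Otherwise pick $w$ with $\beta_w\ne0$; then $\beta'_w=\sigma\beta_w$ with $\sigma=\pm1$, and dividing $\beta_v\beta_w=\beta'_v\beta'_w$ by $\beta'_w$ gives $\beta'_v=\sigma\beta_v$ for all $v$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $H$ be a graph and let $u\in\mathbb{C}^{V(H)}$ have distinct coordinates. A \emph{solution on $H$} is a pair $(\eta,s)$ that satisfies \eqref{eq:iso} for all edges of $H$. It is \emph{trivial on} $W\subseteq V(H)$ if there is $\theta$ with $\eta_{ij}=\theta u_{ij}$ and $s_{ij}=\theta^2u_{ij}$ for all $i,j\in W$, and \emph{trivial} if $W=V(H)$.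

\subsection*{Symmetries, and vertices of degree 2}
Translating, rotating and rescaling $\varepsilon$ in \eqref{eq:open} suggest the following transformations. For $\theta,\gamma,\gamma'\in\mathbb{C}$ and $\kappa\in\mathbb{C}\setminus\{0\}$ put, for every vertex $i$,
\begin{equation}\label{eq:sym}
\tilde\eta_i=\kappa(\eta_i-\theta u_i-\gamma),\qquad \tilde s_i=\kappa^2(s_i-2\theta\eta_i+\theta^2u_i-\gamma').
\end{equation}
A direct expansion gives $\tilde\eta_{ij}^{\,2}-u_{ij}\tilde s_{ij}=\kappa^2(\eta_{ij}^2-u_{ij}s_{ij})$, so solutions go to solutions, with the same $u$. Moreover $(\eta,s)$ is trivial on $W$ with parameter $\theta_0$ if and only if $(\tilde\eta,\tilde s)$ is trivial on $W$ with parameter $\kappa(\theta_0-\theta)$: the conditions on $\eta$ and $\tilde\eta$ are equivalent, and when they hold, $\tilde s_{ij}-\kappa^2(\theta_0-\theta)^2u_{ij}=\kappa^2(s_{ij}-\theta_0^2u_{ij})$. In particular, a solution that is trivial on $W$ can be transformed so that $\eta$ and $s$ vanish on $W$: take $\theta=\theta_0$, which makes both constant on $W$, and choose $\gamma,\gamma'$.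

\begin{lemma}\label{lem:two}
If a solution on $H$ is trivial on $V(H)-v$ and $v$ has two distinct neighbors $a,b$, then the solution is trivial.
\end{lemma}

\begin{proof}
We may assume $\eta=s=0$ on $V(H)-v$. The edges $va,vb$ give $\eta_v^2=(u_v-u_a)s_v=(u_v-u_b)s_v$. Hence $(u_a-u_b)s_v=0$, so $s_v=0$ and $\eta_v=0$.
\end{proof}

A solution on a single edge $ij$ is trivial, with $\theta=\eta_{ij}/u_{ij}$. So far only the distinctness of the $u_i$ has been used. Algebraic independence enters with the first graph that has no vertex of degree $2$.

\begin{example}\label{ex:prism}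
Let $(\eta,s)$ be a solution on the prism, and write $A_i=u_{a_i}$, $B_i=u_{b_i}$, algebraically independent. By Lemma~\ref{lem:two} the solution is trivial on each triangle. So we may assume $\eta=s=0$ on $a_1,a_2,a_3$, while $\eta_{b_i}=\theta B_i+\gamma$ and $s_{b_i}=\theta^2B_i+\gamma'$ for some $\theta,\gamma,\gamma'$. The edge $a_ib_i$ gives $(\theta B_i+\gamma)^2=(B_i-A_i)(\theta^2B_i+\gamma')$, that is,
\begin{equation}\label{eq:prism}
\theta^2A_iB_i+2\theta\gamma B_i+\gamma^2=\gamma'(B_i-A_i)\qquad(i=1,2,3).
\end{equation}
Suppose $(\theta,\gamma)\ne(0,0)$. Eliminating $\gamma'$ from the equations $i=1,2$ gives a quadratic form in $(\theta,\gamma)$ over $K=\mathbb{Q}(A_1,B_1,A_2,B_2)$ whose coefficient of $\gamma^2$ is $\frac1{B_1-A_1}-\frac1{B_2-A_2}\ne0$. It has at most two zeros $(\theta:\gamma)$ in $\mathbb{P}^1$, so after the scaling $(\theta,\gamma,\gamma')\mapsto(\kappa\theta,\kappa\gamma,\kappa^2\gamma')$ we have $\theta,\gamma\in\overline K$, and then $\gamma'\in\overline K$. The equation $i=3$ is now a polynomial relation over $\overline K$ between $A_3$ and $B_3$, which are algebraically independent over $\overline K$. All its coefficients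 vanish, among them $\theta^2$ and $\gamma^2$, a contradiction. So $\theta=\gamma=0$, then $\gamma'=0$, and the solution is trivial.

Independence cannot be weakened to distinctness. If $B_i-A_i=t$ for $i=1,2,3$, then $\theta=0$, $\gamma=1$, $\gamma'=1/t$ solves \eqref{eq:prism} and gives a nontrivial solution.
\end{example}

The general argument has the same three steps. A graph with one edge too few has, up to \eqref{eq:sym}, finitely many solutions; these are therefore algebraic over the field generated by the $u_i$ used so far; and the remaining equations would force an algebraic relation on a new, transcendental $u_v$.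

\subsection*{One edge too few}
Let $v$ have degree $3$ in $G$. The induction hypothesis applies to $G-v+ab$, but a solution on $G$ restricts only to a solution on $H=G-v$. This graph does have nontrivial solutions: after normalizing two of the $\eta_i$ to $0$, its cycles impose $n-4$ quadratic equations on $n-3$ unknowns, and (A3) applies. What the induction hypothesis does give is finiteness.

\begin{lemma}\label{lem:algebraic}
Let $H$ be a connected graph with at least $3$ vertices, $a,b$ nonadjacent vertices of $H$, and $u\in\mathbb{C}^{V(H)}$ a vector with distinct coordinates. Put $F=\mathbb{Q}(u_i:i\in V(H))$. Assume that every solution on $H+ab$ is trivial. Then for every nontrivial solution $(\eta,s)$ on $H$ there is a transformation \eqref{eq:sym} with $\tilde\eta_i,\tilde s_i\in\overline F$ for all $i\in V(H)$.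
\end{lemma}

\begin{proof}
Fix distinct vertices $o,o'$ and a spanning tree $T$ of $H$. It is also a spanning tree of $H+ab$, whose edges outside $T$ are those of $H$ together with $ab$. Set $\eta_o=\eta_{o'}=0$ in the forms $Q_e$ of \eqref{eq:QR}. They become quadratic forms over $F$ in the $|V(H)|-2\ge1$ remaining variables. Let $Z$ be the common zero set of the $Q_e$, $e\in E(H)\setminus T$, in the projective space of these variables. By Lemma~\ref{lem:potential}, the points of $Z$ are the nonzero $\eta$ with $\eta_o=\eta_{o'}=0$ that are part of a solution on $H$, up to scaling. If such an $\eta$ also had $Q_{ab}(\eta)=0$, it would be part of a solution on $H+ab$, so $\eta_{ij}=\theta u_{ij}$ for all $i,j$; then $0=\eta_{oo'}=\theta u_{oo'}$ forces $\theta=0$ and $\eta=0$. Thus $Q_{ab}$ has no zero on $Z$, and $Z$ is finite by (A3).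

Now let $(\eta,s)$ be a nontrivial solution on $H$. Since $u_o\ne u_{o'}$, we can choose $\theta,\gamma$ with $\tilde\eta_o=\tilde\eta_{o'}=0$, and then $\gamma'$ with $\tilde s_o=0$. If $\tilde\eta$ were $0$, then $\tilde s_{ij}=0$ on all edges, $\tilde s$ would be constant because $H$ is connected, and the solution would be trivial. So $\tilde\eta$ represents a point of $Z$. Choose $\kappa$ so that some coordinate of $\tilde\eta$ equals $1$. By Lemma~\ref{lem:finite} all $\tilde\eta_i$ lie in $\overline F$, and $\tilde s_i=\tilde s_i-\tilde s_o$ is a sum of terms $\tilde\eta_{jk}^{\,2}/u_{jk}\in\overline F$ along a path.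
\end{proof}

\subsection*{Three cones}
It remains to show that no nontrivial solution on $H$ extends to $v$. The three edges at $v$ give three equations for the two unknowns $s_v,\eta_v$. We regard $u_v$ as a third unknown, so that the system becomes square and should pin $u_v$ down to an algebraic value. To see when it fails to do so, we put \eqref{eq:iso} in geometric form. Let $P_i=(u_i,s_i,\eta_i)\in\mathbb{C}^3$ and $\varphi(u,s,\eta)=us-\eta^2$, with polar form $\varphi(P,P')=\frac12(us'+u's)-\eta\eta'$, so that $\varphi(P+P')=\varphi(P)+2\varphi(P,P')+\varphi(P')$. Then \eqref{eq:iso} says that $\varphi(P_i-P_j)=0$ for each edge $ij$: the point $P_i$ lies on the cone $\{P:\varphi(P-P_j)=0\}$ with apex $P_j$.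

\begin{lemma}\label{lem:cone}
A line contained in the cone $\{P:\varphi(P-P')=0\}$ passes through $P'$.
\end{lemma}

\begin{proof}
The polar form is nondegenerate, so a subspace $W$ on which it vanishes satisfies $W\subseteq W^\perp$ and $\dim W^\perp=3-\dim W$; hence $\dim W\le1$. Let the line be $\{P_0+td\}$ with $d\ne0$. The polynomial $\varphi(P_0-P'+td)=\varphi(P_0-P')+2t\varphi(P_0-P',d)+t^2\varphi(d)$ vanishes identically, so the polar form vanishes on the span of $P_0-P'$ and $d$. Therefore $P_0-P'\in\mathbb{C}d$, and $P'$ is on the line.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]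
We use induction on $n$; the case $n=2$ of a single edge was settled above. Let $n\ge3$, let $(\eta,s)$ be a solution on $G$, and let $v$ be a vertex of degree $2$ or $3$ (Lemma~\ref{lem:laman}(b)). By Lemma~\ref{lem:two} it suffices to show that the solution is trivial on $V-v$. If $v$ has degree $2$, then $G-v$ is a Laman graph and this is the induction hypothesis.

Let $v$ have neighbors $a,b,c$, labeled by Lemma~\ref{lem:laman}(c) so that, with $H=G-v$, the vertices $a,b$ are nonadjacent and $H+ab$ is a Laman graph. It has at least $3$ vertices, so $H$ is connected by Lemma~\ref{lem:laman}(a), and by induction every solution on $H+ab$ is trivial. Suppose that the restriction of $(\eta,s)$ to $H$ is nontrivial. Take the transformation given by Lemma~\ref{lem:algebraic} and apply it on all of $V$. We may then assume $P_i\in\overline F^{\,3}$ for all $i\ne v$, where $F=\mathbb{Q}(u_i:i\ne v)$, while $u_v$ is transcendental over $\overline F$. The point $P_v$ lies on the three cones with apexes $P_a,P_b,P_c$.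

\emph{Case 1: $P_a,P_b,P_c$ are not collinear.} Subtracting the equation $\varphi(P-P_a)=0$ from $\varphi(P-P_w)=0$ gives
\[
2\varphi(P,\,P_w-P_a)=\varphi(P_w)-\varphi(P_a)\qquad(w=b,c).
\]
These are two linear equations for $P$ with coefficients in $\overline F$. Their left sides are linearly independent because $P_b-P_a$ and $P_c-P_a$ are, and the polar form is nondegenerate. So they define a line $\ell=\{P_0+td\}$ with $P_0,d\in\overline F^{\,3}$, and the intersection of the three cones consists of the points of $\ell$ at which the polynomial $g(t)=\varphi(P_0+td-P_a)\in\overline F[t]$ vanishes. If $g\ne0$, then $P_v=P_0+td$ for a root $t\in\overline F$, so $u_v\in\overline F$, which is false. If $g=0$, then $\ell$ lies in all three cones, and Lemma~\ref{lem:cone} puts $P_a,P_b,P_c$ on $\ell$, contrary to the assumption of this case.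

\emph{Case 2: $P_a,P_b,P_c$ are collinear.} Here the cones may share a line, so they need not constrain $u_v$; instead they produce the missing edge $ab$. The three points are distinct because $u_a,u_b,u_c$ are. Put $d=P_b-P_a$, so that $P_c=P_a+t_0d$ with $t_0\ne0,1$. The polynomial $\varphi(P_v-P_a-td)$ in $t$ has degree at most $2$ and vanishes at $t=0,1,t_0$. So it is zero, and its coefficient of $t^2$ gives $\varphi(P_b-P_a)=0$. This is \eqref{eq:iso} for the pair $ab$. The restriction of $(\eta,s)$ is therefore a solution on $H+ab$, hence trivial, contrary to assumption.

Both cases are impossible, so the solution is trivial on $V-v$.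
\end{proof}

\section{Counting realizations near a line}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n=2$ equivalence is congruence and $\operatorname{comp}(K_2)=1\ge\frac12$. Let $n\ge3$. Fix $u\in\mathbb{C}^V$ with algebraically independent coordinates, two vertices $1,2$ and a spanning tree $T$. Throughout, $s,\eta\in\mathbb{C}^V$ satisfy $s_1=\eta_1=\eta_2=0$. This leaves $(n-1)+(n-2)=|E|$ variables, so $\Psi_\varepsilon$ in \eqref{eq:psi} is a map between spaces of the same dimension. Let $Q=(Q_e)_{e\notin T}\colon\mathbb{C}^{n-2}\to\mathbb{C}^{n-2}$ and $R=(R_e)_{e\notin T}\colon\mathbb{C}^E\to\mathbb{C}^{n-2}$ be given by \eqref{eq:QR}. The linear map $R$ is surjective, since an edge $e\notin T$ lies on $C_e$ and on no other of the cycles.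

\emph{Step 1: for some $\mu^0$ the system $\Psi_0(s,\eta)=\mu^0$ has $2^{n-2}$ solutions at which $d\Psi_0$ is invertible.} If $Q(\eta)=0$, then by Lemma~\ref{lem:potential} some $s$ makes $(\eta,s)$ a solution of \eqref{eq:iso}. Proposition~\ref{prop:key} gives $\eta_{ij}=\theta u_{ij}$ for all $i,j$, and $\eta_1=\eta_2=0$ forces $\theta=0$ and $\eta=0$. Let $c$ be a regular value of $Q$, by (A5), and consider the common zero set in $\mathbb{P}^{n-2}$ of the $n-2$ quadratic forms $Q_e(\eta)-c_e\tau^2$ in $(\eta,\tau)$. It has no point with $\tau=0$, so it is finite by (A3), and its points are the solutions of $Q(\eta)=c$. At each of them $dQ$ is invertible, so by (A4) there are exactly $2^{n-2}$ of them, $\eta^1,\dots,\eta^{2^{n-2}}$. Choose $\mu^0$ with $R(\mu^0)=c$. By Lemma~\ref{lem:potential}, for each $k$ there is a unique $s^k$ with $s^k_1=0$ and $\Psi_0(s^k,\eta^k)=\mu^0$. Suppose $(\dot s,\dot\eta)$ is in the kernel of $d\Psi_0$ at $(s^k,\eta^k)$, that is, $2\eta^k_{ij}\dot\eta_{ij}=u_{ij}\dot s_{ij}$ for all edges. Dividing by $u_{ij}$ and summing over $C_e$, the right side telescopes and the left side is $dQ_e(\dot\eta)$ at $\eta^k$. Hence $\dot\eta=0$,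 then $\dot s_{ij}=0$ on all edges, and $\dot s=0$ because $G$ is connected and $\dot s_1=0$.

\emph{Step 2: perturbation.} The map $\Psi_\varepsilon(s,\eta)-\mu$ is polynomial in $(\varepsilon,\mu,s,\eta)$, and its derivative in $(s,\eta)$ is invertible at each $(0,\mu^0,s^k,\eta^k)$. By the implicit function theorem there are $\delta>0$ and continuous functions $(s^k,\eta^k)(\varepsilon,\mu)$, defined for $|\varepsilon|<\delta$ and $|\mu-\mu^0|<\delta$, that extend the solutions of Step~1 and satisfy $\Psi_\varepsilon(s^k,\eta^k)=\mu$. After shrinking $\delta$, the $2^{n-2}$ pairs are distinct for each $(\varepsilon,\mu)$, and $|\varepsilon^2s_2^k|<|u_2-u_1|$. Fix $\varepsilon$ with $0<|\varepsilon|<\delta$, and let $p^k_\mu$ be the realization \eqref{eq:open} built from $(s^k,\eta^k)(\varepsilon,\mu)$. The set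
\[
\Lambda=\bigl\{(u_{ij}^2+\varepsilon^2\mu_{ij})_{ij\in E}:\ |\mu-\mu^0|<\delta\bigr\}\subseteq\mathbb{C}^E
\]
is open and nonempty, and by \eqref{eq:psi} the fiber of $f$ over the point of $\Lambda$ given by $\mu$ contains $p^k_\mu$ for all $k$.

\emph{Step 3: a congruence class contains at most two of the $p^k_\mu$.} Let $q=p^k_\mu$ and $q'=p^l_\mu$ be congruent. Then $q(1)=q'(1)=(u_1,0)$, and $q(2)=(u_1+t,0)$, $q'(2)=(u_1+t',0)$ with $t^2=t'^2$. Both $t$ and $t'$ differ from $u_2-u_1$ by less than $\frac12|u_2-u_1|$, so $t\ne0$ and $t+t'\neq0$, whence $t=t'$. Lemma~\ref{lem:reflect} applies, and its reflection is $(z_1,z_2)\mapsto(z_1,-z_2)$. Since $\varepsilon\ne0$, we get $s^l=s^k$ and $\eta^l=\pm\eta^k$. The pairs $(s^l,\eta^l)$ are distinct, so for given $k$ there are at most two such $l$.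

\emph{Step 4: a generic realization.} By Steps 2 and 3 the fiber of $f$ over every point of $\Lambda$ contains at least $2^{n-2}/2$ congruence classes. The set $f^{-1}(\Lambda)$ is open and nonempty. The non-generic realizations lie in the zero sets of the countably many nonzero polynomials with rational coefficients, so they have measure zero, and $f^{-1}(\Lambda)$ contains a generic $p$. The realizations equivalent to $p$ form the fiber over $f(p)\in\Lambda$, so $\operatorname{comp}(G)\ge2^{n-3}$.
\end{proof}

The proof yields a fact that we need in the next section.

\begin{lemma}\label{lem:indep}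
If $G$ is a Laman graph with $n\ge3$ vertices and $p$ is generic, then the $2n-3$ numbers $f(p)_e$, $e\in E$, are algebraically independent.
\end{lemma}

\begin{proof}
Let $g$ be a polynomial over $\mathbb{Q}$ with $g(f(p))=0$. Since $p$ is generic, the polynomial $g\circ f$ over $\mathbb{Q}$ is zero. So $g$ vanishes on the image of $f$, which contains the open set $\Lambda$, and $g=0$.
\end{proof}

\begin{remark}
Both halves of minimal rigidity are used. With too few edges Proposition~\ref{prop:key} fails: for a $4$-cycle, the single form $Q_e$ in two variables has a nontrivial zero. With too many edges the system $Q(\eta)=c$ has more equations than unknowns, and the theorem fails: $\operatorname{comp}(K_4)=1<2^{4-3}$, since equivalence is congruence for a complete graph. The bound need not be attained; for the prism the construction guarantees $8$ of the $12$ classes.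
\end{remark}

\section{Replacing a rigid subgraph}\label{sec:product}

Let $H$ be a Laman subgraph of $G$. A realization of $G$ with given edge lengths can be built in two stages: realize $H$, then place the other vertices. The second stage sees only the positions of the vertices of $H$, and we show that these are as general as possible whatever the edges of $H$ are. The number of ways to complete the second stage is then unchanged when $H$ is replaced with another Laman graph on the same vertices.

To make this precise we count solutions of a polynomial system over $\mathbb{Q}$ instead of congruence classes. Pinning an edge to a coordinate axis would require a square root of its squared length, so we change coordinates. For a realization $p$ put $x_v=p(v)_1+\mathrm{i}\,p(v)_2$ and $y_v=p(v)_1-\mathrm{i}\,p(v)_2$. This is an invertible linear change, the squared distance of $p(v),p(w)$ becomes $x_{vw}y_{vw}$, and for $t\ne0$ the map $(x,y)\mapsto(x/t,ty)$ preserves squared distances. For a Laman graph $G$ with $n\ge2$ vertices, an edge $12$ of $G$ and $\lambda\in\mathbb{C}^E$, let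
\[
S_G(\lambda)=\bigl\{(x,y)\in\mathbb{C}^V\times\mathbb{C}^V:\ x_1=y_1=0,\ x_2=1,\ x_{vw}y_{vw}=\lambda_{vw}\text{ for all }vw\in E\bigr\}.
\]
The $2n-3$ coordinates other than $x_1,y_1,x_2$ are called \emph{free}.

\begin{lemma}\label{lem:pinned}
Let $\lambda\in\mathbb{C}^E$ have algebraically independent coordinates.
\begin{enumerate}
\item[(a)] The free coordinates of each element of $S_G(\lambda)$ are algebraically independent. The set $S_G(\lambda)$ is finite, and its cardinality $N(G)$ does not depend on $\lambda$.
\item[(b)] $N(K_2)=1$, and $N(G)=2\operatorname{comp}(G)$ for $n\ge3$.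
\end{enumerate}
In particular $N(G)$ is positive and independent of the chosen edge, $\operatorname{comp}(G)$ is finite, and $\rho(G)=N(G)/2^{n-2}$ for $n\ge3$.
\end{lemma}

\begin{proof}
(a) The $2n-3$ free coordinates of an element generate a field containing the $2n-3$ numbers $\lambda_e$. By (A2) they are algebraically independent and algebraic over $\mathbb{Q}(\lambda)$. The second property makes the algebraic set $S_G(\lambda)$ countable, hence finite by (A3). Independence of $\lambda$ is (A1).

(b) For $K_2$ the only element has $y_2=\lambda_{12}$. Let $n\ge3$. By (a) and Lemma~\ref{lem:indep} we may take $\lambda=f(p)$ with $p$ generic. The elements of $S_G(\lambda)$ are realizations equivalent to $p$, and we show that each congruence class of such realizations contains exactly two of them. Given $q$ equivalent to $p$, translate vertex $1$ to the origin. Then $x_2y_2=\lambda_{12}\ne0$, and $(x,y)\mapsto(x/x_2,x_2y)$ moves $q$ to a congruent realization $q_0\in S_G(\lambda)$. All elements of $S_G(\lambda)$ place vertices $1,2$ at the same two points $(x,y)=(0,0)$ and $(1,\lambda_{12})$, whose squared distance is nonzero. By Lemma~\ref{lem:reflect},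 an element congruent to $q_0$ is $q_0$ or $r\circ q_0$, and $r\circ q_0$ is such an element because $r$ fixes these two points and preserves squared distances. Finally $r\circ q_0\neq q_0$: otherwise a third vertex $v$ would lie on the line through the two points, so $y_v=y_2x_v$, a relation among free coordinates that (a) excludes.
\end{proof}

Now we isolate the second stage. Let $W\subseteq V$ contain $1,2$, and let $D$ be a set of edges on $V$. Consider a tuple consisting of values for the $2|W|-3$ free coordinates $x_w,y_w$, $w\in W$ (with $x_1=y_1=0$, $x_2=1$), and of numbers $\lambda_e$, $e\in D$. An \emph{extension} of the tuple is a choice of $(x_v,y_v)_{v\in V\setminus W}$ with $x_{vw}y_{vw}=\lambda_{vw}$ for all $vw\in D$. By (A1) the number of extensions is the same for all algebraically independent tuples; call it $\nu(W,D)$. It depends only on $V$, $W$, $D$ and the vertices $1,2$.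

\begin{lemma}\label{lem:subst}
Let $G$ be a Laman graph on $V$ and $H$ a Laman subgraph containing the edge $12$. Then $N(G)=N(H)\,\nu\bigl(V(H),E(G)\setminus E(H)\bigr)$.
\end{lemma}

\begin{proof}
Let $\lambda\in\mathbb{C}^{E(G)}$ be algebraically independent, $\lambda'$ its restriction to $E(H)$, $D=E(G)\setminus E(H)$ and $m=|V(H)|$. Restriction to $V(H)$ maps $S_G(\lambda)$ to $S_H(\lambda')$, and the fiber over an element of $S_H(\lambda')$ is the set of extensions of the tuple formed by its free coordinates and $(\lambda_e)_{e\in D}$. This tuple has $(2m-3)+|D|=2n-3$ entries, and the field it generates contains all $2n-3$ numbers $\lambda_e$. By (A2) it is algebraically independent, so each of the $N(H)$ fibers has $\nu(V(H),D)$ elements.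
\end{proof}

\begin{lemma}\label{lem:double}
If $G$ is a Laman graph with $n\ge3$ vertices and $v$ has degree $2$, then $N(G)=2N(G-v)$.
\end{lemma}

\begin{proof}
Let $a,b$ be the neighbors of $v$ and let $12$ be an edge of the Laman graph $G-v$. By Lemma~\ref{lem:subst} we must show that an algebraically independent tuple for $W=V-v$, $D=\{va,vb\}$ has exactly two extensions. Put $\alpha=x_b-x_a$ and $\beta=y_b-y_a$. Both are nonzero: $\alpha=\pm1$ if $\{a,b\}=\{1,2\}$, and in all other cases $\alpha$, like $\beta$ always, is a nonconstant polynomial in the free coordinates. With $X=x_v-x_a$, $Y=y_v-y_a$ the equations are $XY=\lambda_{va}$ and $(X-\alpha)(Y-\beta)=\lambda_{vb}$. Given the first, the second is equivalent to $\beta X+\alpha Y=L$, where $L=\alpha\beta+\lambda_{va}-\lambda_{vb}$. Since $\lambda_{va}\ne0$, we have $X\neq 0$ and $Y=\lambda_{va}/X$, so the extensions correspond to the nonzero roots of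
\[
\beta X^2-LX+\alpha\lambda_{va}=0 .
\]
The constant term is nonzero, so $0$ is not a root. The discriminant $L^2-4\alpha\beta\lambda_{va}$ is a monic quadratic polynomial in $\lambda_{vb}$ with coefficients in the field generated by the other entries of the tuple, over which $\lambda_{vb}$ is transcendental. So it is nonzero, and there are two roots.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
(a) Adding a vertex $v$ of degree $2$ to a Laman graph gives a Laman graph: the number of edges grows by $2$, and a set $X\ni v$ with $|X|\ge3$ spans at most $2(|X|-1)-3+2=2|X|-3$ edges. A graph obtained from $K_2$ by $n-2$ such steps has $N=2^{n-2}$ by Lemmas~\ref{lem:pinned}(b) and~\ref{lem:double}, so $\rho=1$ for $n\ge3$.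

(b) Let $H=H_1$, $m=|V(H)|\ge3$, and let $12$ be an edge of $H$. Let $H^0$ be a graph on $V(H)$ obtained from the edge $12$ by adding the other vertices one at a time with degree $2$; it is a Laman graph with $N(H^0)=2^{m-2}$. Put $D=E(G)\setminus E(H)$, and let $G_1$ be the graph on $V$ with edge set $D\cup E(H^0)$.

We claim that $G_1$ is a Laman graph. The set $V(H)$ spans at most $2m-3=|E(H)|$ edges of $G$, so no edge of $D$ has both ends in $V(H)$. Hence $D$ is disjoint from $E(H^0)$ and $|E(G_1)|=2n-3$. Let $X\subseteq V$ with $|X|\ge2$, put $Y=X\cap V(H)$, and let $i_D$ count the edges of $D$ spanned by a set. If $|Y|\le1$, then $i_{G_1}(X)=i_D(X)\le i_G(X)\le2|X|-3$. If $|Y|\ge2$, then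
\[
i_D(X)\le i_D(X\cup V(H))=i_G(X\cup V(H))-(2m-3)\le2|X\cup V(H)|-2m=2(|X|-|Y|),
\]
and so $i_{G_1}(X)=i_D(X)+i_{H^0}(Y)\le2(|X|-|Y|)+2|Y|-3=2|X|-3$.

Lemma~\ref{lem:subst}, applied to $H\subseteq G$ and to $H^0\subseteq G_1$, involves the same number $\nu(V(H),D)$. Therefore $N(G)=N(G_1)\,N(H)/2^{m-2}$, and dividing by $2^{n-2}$ gives $\rho(G)=\rho(H_1)\rho(G_1)$. Edge-disjointness is used now: the edges of $H_2,\dots,H_k$ lie in $D$, so these graphs are pairwise edge-disjoint Laman subgraphs of $G_1$, and the step can be repeated. After $k$ steps we reach a Laman graph $G_k$ on $V$ with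
\[
\rho(G)=\rho(H_1)\cdots\rho(H_k)\,\rho(G_k),
\]
and $\rho(G_k)\ge1$ by Theorem~\ref{thm:main}. This proves the inequality. For $k=1$ it reads $\operatorname{comp}(G)/2^{n-3}\ge\operatorname{comp}(H)/2^{|V(H)|-3}$, which is the second statement. If $\rho(G)=1$, then $1\ge\rho(H)$, and $\rho(H)\ge1$ by Theorem~\ref{thm:main}, so $\operatorname{comp}(H)=2^{|V(H)|-3}$. For the prism $\rho(P)=12/2^3=3/2$, which gives the last statement.
\end{proof}

\begin{thebibliography}{1}
\bibitem{proc} \emph{Proceedings of the}, Conjecture~7, \texttt{https://real.mtak.hu/80732/1/jXaio4T11ygd57.pdf}.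
\end{thebibliography}
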